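# Groups whose automorphism tower keeps a nontrivial center up to stage $|G|^+$

## 1. The product of $\mathbb F_2$ with a complete group

For a group $H$ and $g\in H$ write $i_g(x)=gxg^{-1}$. The map $g\mapsto i_g$ from $H$ to $\mathrm{Aut}(H)$ has kernel the center $Z(H)$. We call $H$ **centerless** if $Z(H)=1$, and **complete** if it is centerless and every automorphism is inner; then $H\cong\mathrm{Aut}(H)$ via $g\mapsto i_g$. For example, $S_3$ is complete: an automorphism permutes the three transpositions, which generate, so $|\mathrm{Aut}(S_3)|\le 6$, and there are already six inner automorphisms.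

**Definition (automorphism tower).** Put $G_0=G$ and $G_{\alpha+1}=\mathrm{Aut}(G_\alpha)$, with $\pi_{\alpha,\alpha+1}(g)=i_g$. For limit $\alpha$, let $G_\alpha$ be the direct limit of the earlier groups. The maps $\pi_{\beta\alpha}:G_\beta\to G_\alpha$ for $\beta\le\alpha$ are the identity if $\beta=\alpha$, are obtained by composition at successors, and are the canonical maps at limits.

Recall the direct limit: each element of $G_\alpha$ is represented by some $g\in G_\beta$ with $\beta<\alpha$, and $g\in G_\beta$, $g'\in G_\gamma$ represent the same element exactly when they have the same image in some $G_\delta$, $\delta<\alpha$. The maps $\pi_{\alpha,\alpha+1}$ need not be injective, so elements can die along the way. It is known that some $G_\alpha$ is centerless, and $\tau_c(G)$ denotes the least such $\alpha$.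

So $\tau_c(G)=0$ if $G$ is centerless. The next simplest groups are the products $\mathbb F_2\times\Gamma$ with $\Gamma$ complete ($\mathbb F_2$ is always written additively). We first compute the automorphism group of a slightly more general product.

**Lemma 1.** Let $\Delta$ be centerless. The automorphisms of $\mathbb F_2\times\Delta$ are exactly the maps $(z,x)\mapsto(z+f(x),\varphi(x))$ with $f\in\mathrm{Hom}(\Delta,\mathbb F_2)$, $\varphi\in\mathrm{Aut}(\Delta)$. Hence
$$\mathrm{Aut}(\mathbb F_2\times\Delta)\cong\mathrm{Hom}(\Delta,\mathbb F_2)\rtimes\mathrm{Aut}(\Delta),\qquad \varphi\cdot f=f\circ\varphi^{-1},\tag{1}$$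
and the inner automorphism given by $(z,x)$ corresponds to $(0,i_x)$.

*Proof.* The center is $\mathbb F_2\times1$. An automorphism $\theta$ preserves it, hence fixes it pointwise, since it has only one nontrivial element. It induces an automorphism $\varphi$ of the quotient $\Delta$ by the center. So $\theta(0,x)=(f(x),\varphi(x))$ for some function $f$, and $\theta(z,x)=\theta(z,1)\theta(0,x)=(z+f(x),\varphi(x))$. Multiplicativity says that $f$ is a homomorphism. Conversely, every such map is a homomorphism with inverse $(z,x)\mapsto(z-f(\varphi^{-1}x),\varphi^{-1}x)$.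

Let $\theta_f(z,x)=(z+f(x),x)$ and $\theta_\varphi(z,x)=(z,\varphi(x))$. The general map above is $\theta_{f\circ\varphi^{-1}}\theta_\varphi$. Moreover $\theta_\varphi\theta_f\theta_\varphi^{-1}(z,x)=(z+f(\varphi^{-1}x),x)$, which is (1). Conjugation by $(z,x)$ is $\theta_{i_x}$. $\square$

**Proposition 2.** Let $\Gamma$ be complete and $G=\mathbb F_2\times\Gamma$. If $\mathrm{Hom}(\Gamma,\mathbb F_2)=0$, then $\tau_c(G)=1$. If $\mathrm{Hom}(\Gamma,\mathbb F_2)$ has exactly two elements, then $\tau_c(G)=\omega$ and $G_\omega\cong\Gamma$.

*Proof.* Here $\mathrm{Aut}(\Gamma)=\{i_\gamma\}\cong\Gamma$, and $f\circ i_\gamma^{-1}=f$ because $\mathbb F_2$ is abelian. So the action in (1) is trivial and $G_1\cong\mathrm{Hom}(\Gamma,\mathbb F_2)\times\Gamma$, with $\pi_{01}(z,x)=(0,x)$. If $\mathrm{Hom}(\Gamma,\mathbb F_2)=0$, then $G_1\cong\Gamma$ is centerless while $G_0$ is not. If $\mathrm{Hom}(\Gamma,\mathbb F_2)\cong\mathbb F_2$, then $G_1\cong\mathbb F_2\times\Gamma$ again. By induction all $G_n$ are copies of $\mathbb F_2\times\Gamma$ with tower maps $(z,x)\mapsto(0,x)$. No $G_n$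 is centerless; in the direct limit the first coordinate dies and the second is carried along unchanged, so $G_\omega\cong\Gamma$. $\square$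

With $\Gamma=S_3$ and $\mathrm{Hom}(S_3,\mathbb F_2)=\{0,\mathrm{sgn}\}$ we get a group of order $12$ with $\tau_c=\omega$.

A tower can also pass $\omega$. Let $D=\langle r,s\mid r^4=s^2=1,\ srs=r^{-1}\rangle$, the dihedral group of order $8$. Its automorphisms are the eight maps $r\mapsto r^{\pm1}$, $s\mapsto r^ks$. With $\rho:r\mapsto r,\ s\mapsto rs$, of order $4$, we have $i_s\rho i_s=\rho^{-1}$, so $\mathrm{Aut}(D)$ is again dihedral of order $8$, with rotations $\rho^k$, the automorphisms fixing $r$. Now $i_r=\rho^2$, while each $i_{r^ks}$ inverts $r$ and so is a reflection. Hence at each finite step reflections go to reflections, and every rotation dies after at most two steps. Products of two reflections are rotations, so $|G_\omega|=2$, and $G_{\omega+1}=\mathrm{Aut}(\mathbb Z/2)=1$. Thus $\tau_c(D)=\omega+1$.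

How long can a tower of an infinite group keep a nontrivial center? If there is an inaccessible cardinal greater than $|G|$, then the least such cardinal is known to bound $\tau_c(G)$. The question, from "The Automorphism Tower Problem" (https://sites.math.rutgers.edu/~sthomas/tower.pdf), is whether some infinite $G$ has $\tau_c(G)\ge|G|^+$. The answer is yes.

**Theorem 3.** Let $\nu\le\kappa$ be infinite cardinals. There is a group $G$ with $|G|=\kappa$ and $\tau_c(G)=\nu^+$. In particular (take $\nu=\kappa$), for every infinite cardinal $\kappa$ there is a group $G$ with $|G|=\kappa$ and $\tau_c(G)=|G|^+$ exactly. Moreover, $G_1\to G_\alpha$ is surjective for all $\alpha\ge1$, and $G_{\nu^+}$ is complete.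

For $\nu=\kappa=\omega$ this is a countable group with $\tau_c(G)=\omega_1$, in ZFC.

What must change from Proposition 2? There the part $\mathrm{Hom}(\Gamma,\mathbb F_2)$ of $G_1$ was central, because the automorphisms of $\Gamma$ were inner and acted trivially on it. We now want a centerless $\Gamma_0$ with many outer automorphisms, acting on $V=\mathrm{Hom}(\Gamma_0,\mathbb F_2)$ so that the center of $G_1=V\rtimes\mathrm{Aut}(\Gamma_0)$ is only a small part of $V$, and so that dividing it out creates a new small center, $\nu^+$ times in a row.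

## 2. Towers that climb by central quotients

One limitation should be noted at once. *If all maps $G_0\to G_\alpha$ are surjective and $G$ is infinite, then $\tau_c(G)<|G|^+$.* Indeed, let $N_\alpha=\ker\pi_{0\alpha}$. For $\alpha<\tau_c(G)$ the center of $G_\alpha$ is nontrivial, so we can pick $g_\alpha\in N_{\alpha+1}\setminus N_\alpha$. The $g_\alpha$ are distinct, so $|\tau_c(G)|\le|G|$. For $\nu=\kappa$ we therefore need a jump in size somewhere. It will occur at the first step: $G_1$ contains a full power $\mathbb F_2^X$ with $|X|=\nu$.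

Modules are left modules. A **derivation** $c:\Gamma\to M$ is a map with $c(gh)=c(g)+g\,c(h)$; it is **principal** if $c(g)=gm-m$ for some $m\in M$. We write $H^1(\Gamma,M)=0$ if every derivation is principal. (If $\Gamma$ acts trivially on $M$, derivations are homomorphisms and the only principal one is $0$.) Let $M^\Gamma$ denote the set of fixed points.

**Lemma 4.** Let $\Gamma$ be a complete group without nontrivial abelian normal subgroups, and let $M$ be an $\mathbb F_2\Gamma$-module with $H^1(\Gamma,M)=0$ and $\mathrm{Aut}_\Gamma(M)=1$. Let $H=M\rtimes\Gamma$. Then $Z(H)=M^\Gamma$ and every automorphism of $H$ is inner. So $\mathrm{Aut}(H)\cong(M/M^\Gamma)\rtimes\Gamma$, and $H\to\mathrm{Aut}(H)$, $h\mapsto i_h$, corresponds to the natural projection.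

*Proof.* The image of $Z(H)$ in $\Gamma$ is central, hence trivial. So $Z(H)\le M$, and since $M$ is abelian, $Z(H)=M^\Gamma$. An abelian normal subgroup of $H$ has abelian normal image in $\Gamma$, so it lies in $M$. Thus $M$ is the largest abelian normal subgroup, and it is characteristic.

Let $\theta\in\mathrm{Aut}(H)$. It induces an automorphism of $H/M=\Gamma$, which is inner. After composing $\theta$ with an inner automorphism of $H$ we may assume that $\theta$ is trivial on $H/M$, that is, $\theta(\gamma)\in M\gamma$ for $\gamma\in\Gamma$. As $M$ is abelian, $\theta(\gamma m\gamma^{-1})=\theta(\gamma)\theta(m)\theta(\gamma)^{-1}=\gamma\theta(m)\gamma^{-1}$. So $\theta|_M\in\mathrm{Aut}_\Gamma(M)$, and $\theta|_M=1$.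

Write $\theta(\gamma)=c(\gamma)\gamma$. From $c(\gamma\delta)\gamma\delta=c(\gamma)\gamma c(\delta)\delta=(c(\gamma)+\gamma c(\delta))\gamma\delta$ we see that $c$ is a derivation. So $c(\gamma)=\gamma m-m=m-\gamma m$ for some $m\in M$ (characteristic $2$). Conjugation by $m$ sends $\gamma$ to $m\gamma m^{-1}=(m-\gamma m)\gamma$ and is trivial on $M$, so it equals $\theta$. Every automorphism being inner, $\mathrm{Aut}(H)\cong H/Z(H)$. $\square$

For an $\mathbb F_2\Gamma$-module $V$ define the **fixed-point series**
$$V_0=0,\qquad V_{\beta+1}/V_\beta=(V/V_\beta)^\Gamma,\qquad V_\lambda=\bigcup_{\beta<\lambda}V_\beta\ \ (\lambda\text{ limit}).$$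
It is an increasing series of submodules.

**Proposition 5.** Let $\Gamma$ be complete without nontrivial abelian normal subgroups, and let $V$ be an $\mathbb F_2\Gamma$-module with $H^1(\Gamma,V/V_\beta)=0$ and $\mathrm{Aut}_\Gamma(V/V_\beta)=1$ for all $\beta$. If $G_1\cong V\rtimes\Gamma$, then for all $\beta$
$$G_{1+\beta}\cong(V/V_\beta)\rtimes\Gamma,\qquad Z(G_{1+\beta})\cong V_{\beta+1}/V_\beta,$$
with the tower maps $G_{1+\beta}\to G_{1+\beta'}$ corresponding to the natural projections.

*Proof.* We choose the isomorphisms, compatibly with the maps, by induction on $\beta$. The case $\beta=0$ is given. For a successor, apply Lemma 4 to $M=V/V_\beta$: since $M^\Gamma=V_{\beta+1}/V_\beta$, we get $\mathrm{Aut}(G_{1+\beta})\cong(V/V_{\beta+1})\rtimes\Gamma$, with $g\mapsto i_g$ corresponding to the projection. For a limit $\lambda$ we have $1+\lambda=\lambda$, and the ordinals $1+\beta$ with $\beta<\lambda$ are cofinal in $\lambda$. So $G_\lambda$ is the direct limit of the groups $L/V_\beta$, $\beta<\lambda$, where $L=V\rtimes\Gamma$. Two cosets $\ell V_\beta$, $\ell'V_\gamma$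 become equal iff $\ell^{-1}\ell'\in V_\delta$ for some $\delta<\lambda$, that is, iff $\ell^{-1}\ell'\in V_\lambda$. So the limit is $L/V_\lambda$. The formula for the center is Lemma 4. $\square$

Three things remain: a module whose fixed-point series has length $\nu^+$; vanishing $H^1$ and trivial $\mathrm{Aut}_\Gamma$ for all its quotients $V/V_\beta$; and a group of size only $\kappa$ whose automorphism group is $V\rtimes\Gamma$. We start with the length.

## 3. Functions on a free group: a fixed-point series of length $\nu^+$

Let $F$ be the free group on $\{x_i:i<\nu\}$, so $|F|=\nu$. Let $C=\mathbb F_2^F$, with $F$ acting by left translation, $(qh)(r)=h(q^{-1}r)$, and let $(C_\beta)$ be its fixed-point series for $F$. For $h\in C$ the set $\{q\in F:(q-1)h\in C_\beta\}$ is a subgroup, since $C_\beta$ is a submodule and $(pq-1)h=p(q-1)h+(p-1)h$, $(q^{-1}-1)h=-q^{-1}(q-1)h$. Hence it suffices to test generators: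
$$C_{\beta+1}=\{h\in C:(x_i-1)h\in C_\beta\text{ for all }i<\nu\}.\tag{2}$$

**The first terms by hand.** $C_1$ is the set of constants. If $h\in C_2$, then $h(x_i^{-1}r)=h(r)+c_i$ with constants $c_i$, so $h-h(1)$ is the homomorphism $F\to\mathbb F_2$ with $x_i\mapsto c_i$. Thus $C_2$ consists of the functions constant plus homomorphism.

To see further, use the surjection $F\to R:=\mathbb F_2^{(\nu)}$ (finitely supported vectors, with basis $e_i$), $x_i\mapsto e_i$, and view functions on $R$ as elements of $C$. On them $x_i-1$ acts as the difference operator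
$$(\partial_ih)(s)=h(s+e_i)+h(s).$$
Let $s_i$ denote the $i$-th coordinate function. A product of $d$ distinct coordinates is sent by each $\partial_j$ either to $0$ or to a product of $d-1$ distinct coordinates, and the latter occurs if $d\ge1$. By induction on $d$ and (2), it lies in $C_{d+1}$ but not in $C_d$. And the function
$$s_0+s_1s_2+s_3s_4s_5+\cdots$$
(disjoint blocks of sizes $1,2,3,\dots$) is defined everywhere, because vectors in $R$ have finite support. Applying $\partial_j$ with $j$ in the $n$-th block gives a product of $n-1$ coordinates. So all differences lie in $C_\omega$, but in no fixed $C_n$: this function lies in $C_{\omega+1}$ but not in $C_\omega$. Multiplication by a new variable gains one step, and infinite sums over disjoint sets of variables pass limits. This works as long as the limit has cofinality at most $\nu$.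

**Proposition 6.** $C_{\nu^++1}=C_{\nu^+}$, and $C_\beta\ne C_{\beta+1}$ for all $\beta<\nu^+$.

*Proof.* **Step 1: the series stops at $\nu^+$.** Suppose $(x_i-1)h\in C_{\nu^+}$ for all $i<\nu$, say $(x_i-1)h\in C_{\beta_i}$ with $\beta_i<\nu^+$. Since $\nu^+$ is regular, $\beta=\sup_i\beta_i<\nu^+$, and $h\in C_{\beta+1}\subseteq C_{\nu^+}$ by (2).

Put $C_\infty=C_{\nu^+}$. By Step 1 and (2),
$$h\in C,\ (x_i-1)h\in C_\infty\text{ for all }i\quad\Longrightarrow\quad h\in C_\infty.\tag{3}$$
For $h\in C_\infty$ let $\mathrm{rk}(h)$ be the least $\beta$ with $h\in C_\beta$. It is $0$ for $h=0$ and a successor otherwise, because limit terms are unions. If $\mathrm{rk}(h)=\sigma+1$, then $(x_i-1)h\in C_\sigma$ for all $i$, so these elements have smaller rank.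

For $I\subseteq\nu$ let $\mathrm{Fun}_I$ be the set of functions on $R$ that depend only on the coordinates in $I$. If $h\in\mathrm{Fun}_I$, then $\partial_jh\in\mathrm{Fun}_I$ for all $j$, and $\partial_jh=0$ for $j\notin I$.

**Step 2: a new variable raises the rank.** *Claim: if $h\in\mathrm{Fun}_I\cap C_\infty$ and $i\notin I$, then $s_ih\in C_\infty$, and $\mathrm{rk}(s_ih)\ge\mathrm{rk}(h)+1$ if $h\ne0$.* Membership goes by induction on $\mathrm{rk}(h)$; $h=0$ is trivial. Since $h$ does not depend on coordinate $i$, $\partial_i(s_ih)=(s_i+1)h+s_ih=h\in C_\infty$. For $j\ne i$, $\partial_j(s_ih)=s_i\partial_jh$, where $\partial_jh\in\mathrm{Fun}_I\cap C_\infty$ has smaller rank than $h$. So $s_i\partial_jh\in C_\infty$ by induction, and $s_ih\in C_\infty$ by (3). If $h\neq0$, then $s_ih\ne0$ because $\partial_i(s_ih)=h$. Writing $\mathrm{rk}(s_ih)=\sigma+1$ we get $h=\partial_i(s_ih)\in C_\sigma$, so $\mathrm{rk}(h)\le\sigma$.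

**Step 3: all ranks below $\nu^+$ are reached or exceeded.** *Claim: for every $\beta<\nu^+$ and every $I\subseteq\nu$ with $|I|=\nu$ there is a nonzero $h\in\mathrm{Fun}_I\cap C_\infty$ with $\mathrm{rk}(h)\ge\beta$.* We use induction on $\beta$, for all $I$ simultaneously.

For $\beta=0,1$ take $h=1$, of rank $1$. For $\beta+1$, take $i\in I$, take $h$ for $\beta$ and $I\setminus\{i\}$, and use $s_ih\in\mathrm{Fun}_I$ and Step 2.

Let $\beta$ be a limit and $\mu=\mathrm{cf}(\beta)$; since $|\beta|\le\nu$ we have $\mu\le\nu$. Let $(\beta_\xi)_{\xi<\mu}$ be cofinal in $\beta$, and partition $I$ into sets $I_\xi$, $\xi<\mu$, of size $\nu$. By induction choose $h_\xi\in\mathrm{Fun}_{I_\xi}\cap C_\infty$ of rank at least $\max(\beta_\xi,2)$. Adding a constant, an element of $C_1$, does not change a rank that is at least $2$: membership in $C_\sigma$ for $\sigma\ge1$ is unaffected, and $h_\xi$ is not constant. So we may assume $h_\xi(0)=0$. Put $h=\sum_{\xi<\mu}h_\xi$.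

*The sum makes sense.* If $s$ vanishes on $I_\xi$, then $h_\xi(s)=h_\xi(0)=0$. The finite set $\mathrm{supp}(s)$ meets only finitely many $I_\xi$.

*$h$ lies in $\mathrm{Fun}_I\cap C_\infty$ and is not $0$.* Clearly $h\in\mathrm{Fun}_I$. For $j\in I_\xi$ we have $\partial_jh=\partial_jh_\xi\in C_\infty$, since the other summands do not depend on coordinate $j$; for $j\notin I$, $\partial_jh=0$. So $h\in C_\infty$ by (3). As $h_\xi\notin C_1$, some $\partial_jh_\xi\ne0$ by (2), necessarily with $j\in I_\xi$; so $\partial_jh\ne0$.

*Its rank is at least $\beta$.* Let $\mathrm{rk}(h)=\sigma+1$ and fix $\xi$. For every $j$, $\partial_jh_\xi\in C_\sigma$: it equals $\partial_jh$ if $j\in I_\xi$ and is $0$ otherwise. So $h_\xi\in C_{\sigma+1}$ by (2), whence $\beta_\xi\le\sigma+1$. As $\xi$ was arbitrary, $\beta\le\sigma+1$.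

**Step 4: conclusion.** For $\beta<\nu^+$, Step 3 applied to $\beta+1$ gives an element of $C_\infty$ of rank at least $\beta+1$. So $C_\beta\ne C_\infty$. If $C_{\beta+1}=C_\beta$, the series would be constant from $\beta$ on. So $C_{\beta+1}\neq C_\beta$. $\square$

## 4. Right translations, and projective lines that remove them

The sensible first attempt is to let a complete group $\Gamma$ act on $V=C=\mathbb F_2^F$ through a surjection $\Gamma\to F$. The series has the right length. The attempt breaks at the condition $\mathrm{Aut}_\Gamma(V)=1$: for $g\in F$ the right translation $(\rho_gh)(r)=h(rg)$ commutes with all left translations, so $(v,\gamma)\mapsto(\rho_gv,\gamma)$ is an automorphism of $V\rtimes\Gamma$. For $g\neq1$ it is not inner. If it were conjugation by $(v,\gamma)$, then $\gamma$ would be central in $\Gamma$, so $\gamma=1$; but conjugation by $v\in V$ is trivial on $V$, while $\rho_g$ moves the characteristic function of $\{1\}$ to that of $\{g^{-1}\}$. So $\mathrm{Aut}(G_1)$ is not a quotient of $G_1$, and Lemma 4 fails at the first step.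

The difficulty is that $F$ acts on itself with trivial stabilizers, so nothing distinguishes "the value at $r$" from "the value at $rg$". Suppose instead that $V=\mathbb F_2^X$ and some group element $b$ fixes a point $y$ and has only infinite orbits elsewhere. Then every $f\in V$ with $f(y)=0$ has the form $f=(b-1)h$, as we verify in (b) of Section 5. So a $b$-invariant linear functional on $V$ can depend only on $f(y)$. This handles *all* functionals on the full power $\mathbb F_2^X$, not merely those determined by characteristic functions of points.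

But we must keep the fixed-point series of $C$. So we replace each point $q\in F$ by a fiber $Y_q$ and let a large group $K$ act along the fibers. The $K$-fixed functions are constant on each fiber and recover $C=\mathbb F_2^F$, while stabilizers in $K$ contain elements with infinite orbits. In the quotients $V/V_\beta$ the value at a single point no longer makes sense, but the *difference* of two values in the same fiber does. So we need a group that is well behaved on pairs of points, and, for an identity between the three pairs in a triple, on triples. Projective lines have these properties.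

Let $k=\overline{\mathbb Q}$, $Y=\mathbb P^1(k)$, and $A=PGL_2(k)=PSL_2(k)$ (equal because every element of $k$ is a square). These are countable. We use:

* $A$ is perfect, so $\mathrm{Hom}(A,\mathbb F_2)=0$. The commutator of $g:x\mapsto2x$ and $h:x\mapsto x+t$ is $ghg^{-1}h^{-1}:x\mapsto(x-t)+2t=x+t$, and the conjugates of the translations generate $PSL_2(k)$.
* $A$ is 3-transitive on $Y$.
* For $y\ne z$ the pointwise stabilizer $A_{yz}$ is conjugate to $\{x\mapsto cx\}\cong k^*$, which is divisible. It contains an element with all orbits on $Y\setminus\{y,z\}$ infinite, a conjugate of $x\mapsto2x$.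
* $a:x\mapsto x+1$ fixes only $\infty$, and $a':x\mapsto x/(x+1)$ fixes only $0$ (it is $a$ in the coordinate $1/x$). All their other orbits are infinite.

**Definition (almost constant functions).** For an infinite set $Z$ and a group $B$, let $AC(Z,B)$ be the group of functions $Z\to B$ that are constant off a finite set.

For $Z=\mathbb N$ these are the eventually constant sequences. $AC(Z,B)$ is the semidirect product of the finitely supported functions $B^{(Z)}$ and the constants, a copy of $B$. If $|B|\le|Z|$ and $B\neq1$, its size is only $|Z|$, yet it contains elements acting nontrivially at all coordinates at once.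

We shall use these facts about homomorphisms to $\mathbb F_2$:

* (H1) If $\mathrm{Hom}(H_1,\mathbb F_2)=\mathrm{Hom}(H_2,\mathbb F_2)=0$, then $\mathrm{Hom}(H_1\rtimes H_2,\mathbb F_2)=0$, since $H_1,H_2$ generate.
* (H2) If $\mathrm{Hom}(B,\mathbb F_2)=0$, then $\mathrm{Hom}(AC(Z,B),\mathbb F_2)=0$, since the group is generated by copies of $B$.
* (H3) If $\mathrm{Hom}(H,\mathbb F_2)=0$, then $\mathrm{Hom}(H,E')=0$ for every elementary abelian 2-group $E'$: compose with linear functionals.
* (H4) If $B$ is a divisible abelian group, then $\mathrm{Hom}(B,\mathbb F_2)=0$: an element $2b$ goes to $0$.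

Now let
$$N=AC(F,A),\qquad T=N\rtimes F\ \text{ with }\ (qn)(r)=n(q^{-1}r),\qquad X=F\times Y,\quad Y_q=\{q\}\times Y.$$
$T$ acts on $X$ by $n(r,y)=(r,n(r)y)$ and $q(r,y)=(qr,y)$. This is consistent: $qnq^{-1}(r,y)=q(q^{-1}r,n(q^{-1}r)y)=(r,n(q^{-1}r)y)$. The action is transitive, and $|T|=|X|=\nu$.

## 5. The group $G$ and its automorphism group

To turn $\mathbb F_2^X$ into $\mathrm{Hom}(\Gamma_0,\mathbb F_2)$ for a centerless $\Gamma_0$ whose automorphism group is complete and acts through $T$, we use the following result, proved in Sections 9 and 10 independently of everything else.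

**Proposition 7.** Let $U$ be an infinite group and $\kappa\ge|U|$. There are a group $\Lambda$ with an action of $U$ and $\Gamma=\Lambda\rtimes U$, $|\Lambda|=|\Gamma|=\kappa$, such that:

1. $\mathrm{Hom}(\Lambda,\mathbb F_2)=0$.
2. If $U_0\trianglelefteq U$ and $\Gamma_0=\Lambda\rtimes U_0$, then $\Gamma_0$ is centerless, and each automorphism of $\Gamma_0$ is the restriction of conjugation by a unique element of $\Gamma$. (All these conjugations preserve $\Gamma_0$, as $\Gamma_0\trianglelefteq\Gamma$.) So $\mathrm{Aut}(\Gamma_0)\cong\Gamma$; for $U_0=U$ this says that $\Gamma$ is complete.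
3. $\Gamma$ has no nontrivial abelian normal subgroup.

Let $E=\mathbb Q^{(X)}$ and $E_0=\mathbb Z^{(X)}$ (finitely supported functions, permuted by $T$), and
$$U=E\rtimes T,\qquad U_0=E_0\trianglelefteq U,\qquad|U|=\nu\le\kappa.$$
$E_0$ is normal because it is $T$-invariant and $E$ is abelian. Apply Proposition 7 to get $\Lambda$, $\Gamma=\Lambda\rtimes U$, $\Gamma_0=\Lambda\rtimes E_0$, and put
$$G=\mathbb F_2\times\Gamma_0,\qquad|G|=\kappa.$$
The point of having both $E$ and $E_0$: the free abelian group $E_0$ has many homomorphisms to $\mathbb F_2$, while the divisible group $E$ has none, so $\Gamma$ acquires no unwanted ones from $E$.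

**Computation of $G_1$.** $\Gamma_0$ is centerless and $\mathrm{Aut}(\Gamma_0)\cong\Gamma$. So by Lemma 1, $G_1\cong\mathrm{Hom}(\Gamma_0,\mathbb F_2)\rtimes\Gamma$ with $(\gamma f)(x)=f(\gamma^{-1}x\gamma)$. As $\mathrm{Hom}(\Lambda,\mathbb F_2)=0$, homomorphisms factor through $\Gamma_0/\Lambda=E_0$, and $\mathrm{Hom}(\mathbb Z^{(X)},\mathbb F_2)=\mathbb F_2^X$ by evaluation on the basis. Conjugation by $\gamma\in\Gamma$ acts on $E_0$ through the image of $\gamma$ in $U$, where $E$ acts trivially and $T$ permutes the basis. With $\bar\gamma$ the image of $\gamma$ under $\Gamma\to U\to T$,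
$$G_1\cong V\rtimes\Gamma,\qquad V=\mathbb F_2^X,\qquad(\gamma f)(x)=f(\bar\gamma^{-1}x).\tag{4}$$

**The subgroup $K$.** Let $K=\ker(\Gamma\to T\to F)=\Lambda\rtimes(E\rtimes N)$, so $\Gamma=K\rtimes F$. It acts on $X$ via $N$, preserves every $Y_q$, and acts on $Y_q\cong Y$ through a surjection onto $A$. Since $A$ is transitive on $Y$, the fixed space $V^K$ consists of the functions constant on each $Y_q$. So $V^K$ is $C=\mathbb F_2^F$ with $F$ acting by left translation, as in Section 3, and we write $C=V^K$.

**(a)** *$\mathrm{Hom}(K,\mathbb F_2)=0$, and $\mathrm{Hom}(K_{yz},\mathbb F_2)=0$ for distinct $y,z$ in the same fiber $Y_q$.* The first holds by (H1), (H2), (H4), since $\mathrm{Hom}(\Lambda,\mathbb F_2)=0$, $E$ is divisible and $N=AC(F,A)$ with $A$ perfect. For the second, $K_{yz}=\Lambda\rtimes(E\rtimes N_{yz})$, and splitting off the value at $q$ gives $N_{yz}\cong A_{yz}\times AC(F\setminus\{q\},A)$ with $A_{yz}$ divisible.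

**(b)** *If $b\in\Gamma$ has only infinite orbits on a $b$-invariant set $X'\subseteq X$ and $f\in V$ is supported in $X'$, then $f=(b-1)h$ for some $h\in V$.* We need $h(b^{-1}x)-h(x)=f(x)$ for all $x$. On each orbit $\{b^nx_0:n\in\mathbb Z\}$ in $X'$ put $h(x_0)=0$ and solve recursively in both directions; no consistency condition arises, as the points $b^nx_0$ are distinct. Put $h=0$ on the $b$-invariant set $X\setminus X'$.

**Differences of values.** For Sections 6 and 7 fix a $\Gamma$-submodule $V'\subseteq C$ and put $M=V/V'$. For $q\in F$ let $M_q=\mathbb F_2^{Y_q}/\mathbb F_2$ (functions modulo constants). Restriction kills $C$, so it induces $K$-maps $M\to M_q$. An element of $M$ with zero image in every $M_q$ is represented by a function constant on every fiber, so it lies in $C/V'$. For $m\in M_q$ represented by $\tilde m$ and $y\ne z$ in $Y_q$ put $m(y,z)=\tilde m(y)+\tilde m(z)$. This is well defined and determines $m$, it is symmetric in $y,z$, and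
$$m(y,z)+m(z,w)+m(y,w)=0,\qquad(km)(y,z)=m(k^{-1}y,k^{-1}z)\quad(k\in K).\tag{5}$$

**(c)** $M^K=C/V'$. If $v+V'$ is $K$-fixed, then $(k-1)v\in V'$ for all $k\in K$, and $(kl-1)v=k(l-1)v+(k-1)v=(l-1)v+(k-1)v$, because $K$ acts trivially on $V'\subseteq C$. So $k\mapsto(k-1)v$ is a homomorphism $K\to V'$, hence $0$ by (a) and (H3), and $v\in V^K=C$. The other inclusion is clear.

## 6. Every derivation $\Gamma\to V/V'$ is principal

**Lemma 8.** $H^1(\Gamma,M)=0$.

*Proof.* Let $c:\Gamma\to M$ be a derivation.

**Step 1: along one fiber, $c|_K$ is principal.** Fix $q$ and let $c_q:K\to M_q$ be the derivation induced by $c$. Fix distinct $y_0,z_0\in Y_q$ and let $K_0=K_{y_0z_0}$. For $k,l\in K_0$, (5) gives $c_q(kl)(y_0,z_0)=c_q(k)(y_0,z_0)+c_q(l)(y_0,z_0)$. So $k\mapsto c_q(k)(y_0,z_0)$ is a homomorphism $K_0\to\mathbb F_2$, hence $0$ by (a).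

$K$ is transitive on ordered pairs of distinct points of $Y_q$. For such a pair $(y,z)=g(y_0,z_0)$, $g\in K$, put $h(y,z)=c_q(g)(y,z)$. This does not depend on $g$: another choice is $gl$ with $l\in K_0$, and $c_q(gl)(y,z)=c_q(g)(y,z)+c_q(l)(y_0,z_0)=c_q(g)(y,z)$. Evaluating $c_q(kg)=c_q(k)+kc_q(g)$ at $(ky,kz)=kg(y_0,z_0)$ gives $h(ky,kz)=c_q(k)(ky,kz)+h(y,z)$. Replacing $(y,z)$ by $(k^{-1}y,k^{-1}z)$, we get
$$c_q(k)(y,z)=h(y,z)+h(k^{-1}y,k^{-1}z)\qquad(k\in K).\tag{6}$$

We now want to write $h$ as a difference of values of one function. For distinct $y,z,w\in Y_q$ let $\Delta(y,z,w)=h(y,z)+h(z,w)+h(y,w)$. By (6) and the first identity in (5) for $m=c_q(k)$, $\Delta(y,z,w)=\Delta(k^{-1}y,k^{-1}z,k^{-1}w)$. So $\Delta$ is $K$-invariant, and by 3-transitivity it is a constant $\varepsilon$. Replacing $h$ by $h+\varepsilon$ does not affect (6), where $h$ occurs twice, and changes $\Delta$ to $\varepsilon+3\varepsilon=0$. So assume $\Delta=0$. Comparing $\Delta(y,z,w)=0$ with $\Delta(y,w,z)=0$ gives $h(z,w)=h(w,z)$.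

Fix $y_*\in Y_q$ and put $\tilde h(y_*)=0$, $\tilde h(y)=h(y_*,y)$ for $y\ne y_*$. For distinct $y,z\ne y_*$, $\Delta(y_*,y,z)=0$ says $h(y,z)=\tilde h(y)+\tilde h(z)$. If $y=y_*$ or $z=y_*$, the same formula holds by definition and symmetry. Now (6) says that $c_q(k)$ is the class of $k\tilde h-\tilde h$ in $M_q$.

**Step 2: reduction to a derivation of $F$.** Since $V$ is the full power $\mathbb F_2^X$, there is $h\in V$ whose restriction to each $Y_q$ is the function $\tilde h$ found for $q$. Subtract from $c$ the principal derivation $\gamma\mapsto(\gamma-1)(h+V')$. Then for $k\in K$ the image of $c(k)$ in each $M_q$ is $0$, so $c(K)\subseteq C/V'$. As $K$ acts trivially on $C/V'$, $c|_K$ is a homomorphism into an elementary abelian 2-group, hence $0$ by (a) and (H3).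

For $k\in K$, $\gamma\in\Gamma$ we have $\gamma^{-1}k\gamma\in K$, so
$$k\,c(\gamma)=c(k\gamma)=c(\gamma\cdot\gamma^{-1}k\gamma)=c(\gamma).$$
Hence $c$ has values in $M^K=C/V'$ by (c). Also $c(\gamma k)=c(\gamma)$. So $c$ factors through a derivation $F=\Gamma/K\to C/V'$.

**Step 3: derivations $F\to C/V'$ are principal.** A derivation of a free group can be prescribed arbitrarily on the free generators: derivations $F\to C$ correspond to homomorphisms $q\mapsto(\hat c(q),q)$ into $C\rtimes F$. Lift the values at the $x_i$ from $C/V'$ to $C$ and extend to a derivation $\hat c:F\to C$. It lifts the given derivation, since the two agree modulo $V'$ on generators. Put $h(r)=\hat c(r)(r)$ for $r\in F$. Evaluating $\hat c(r)=\hat c(q)+q\,\hat c(q^{-1}r)$ at $r$ gives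
$$h(r)=\hat c(q)(r)+\hat c(q^{-1}r)(q^{-1}r)=\hat c(q)(r)+h(q^{-1}r).$$
So $\hat c(q)=h-qh=qh-h$. View $h$ as an element of $C\subseteq V$. For $\gamma=kq$ with $k\in K$, $q\in F$ we have $c(\gamma)=c(q)=(q-1)h+V'$, and $(kq-1)h=(q-1)h$, as $K$ fixes $qh\in C$. So $c(\gamma)=(\gamma-1)h+V'$ for all $\gamma\in\Gamma$. $\square$

The freeness of $F$ is what allows the lift from $C/V'$ to $C$ for every $V'$.

## 7. Every $\Gamma$-endomorphism of $V/V'$ is a scalar

**Lemma 9.** $\mathrm{End}_\Gamma(M)=\mathbb F_2$. In particular $\mathrm{Aut}_\Gamma(M)=1$.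

*Proof.* Let $\varphi\in\mathrm{End}_\Gamma(M)$, and let $\hat\varphi:V\to M\xrightarrow{\varphi}M$. For distinct $y,z\in Y_q$ let $\lambda_{yz}(f)\in\mathbb F_2$ be the value at $(y,z)$ of the image of $\hat\varphi(f)$ in $M_q$. If $v\in V$ represents $\hat\varphi(f)$, then $\lambda_{yz}(f)=v(y)+v(z)$, and $\gamma v$ represents $\hat\varphi(\gamma f)$. So
$$\lambda_{\gamma y,\gamma z}(\gamma f)=\lambda_{yz}(f)\qquad(\gamma\in\Gamma).\tag{7}$$
In particular the linear functional $\lambda_{yz}$ is $K_{yz}$-invariant, so it kills $(b-1)V$ for $b\in K_{yz}$.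

**Step 1: $\lambda_{yz}(f)$ depends only on $f(y)$ and $f(z)$.** By linearity we must show that $\lambda_{yz}(f)=0$ if $f(y)=f(z)=0$. Let $b_1,b_2\in N$ both have, at $q$, an element of $A_{yz}$ with all orbits on $Y_q\setminus\{y,z\}$ infinite. At all $r\ne q$ let $b_1$ have the value $a$ and $b_2$ the value $a'$. Both are almost constant and lie in $K_{yz}$. All $b_1$-orbits outside
$$\mathrm{Fix}(b_1)=\{y,z\}\cup\{(r,\infty):r\ne q\}$$
are infinite. Apply (b) to the function that equals $f$ off $\mathrm{Fix}(b_1)$ and $0$ on it. We get $h_1\in V$ such that $f-(b_1-1)h_1$ is supported on $\mathrm{Fix}(b_1)$ and agrees with $f$ there. It vanishes at $y$ and $z$, so it is supported on $\{(r,\infty):r\ne q\}$. This set lies in the $b_2$-invariant set $(F\setminus\{q\})\times(Y\setminus\{0\})$, on which $b_2$ has only infinite orbits. By (b) again, $f-(b_1-1)h_1=(b_2-1)h_2$ for some $h_2\in V$. So $\lambda_{yz}(f)=0$.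

**Step 2: one scalar for all pairs.** By Step 1, $\lambda_{yz}(f)=\alpha_{yz}f(y)+\beta_{yz}f(z)$ with $\alpha_{yz},\beta_{yz}\in\mathbb F_2$. For distinct $y,z,w\in Y_q$, (5) gives $\lambda_{yz}+\lambda_{zw}=\lambda_{yw}$. The coefficients of $f(y)$ give $\alpha_{yz}=\alpha_{yw}$, so $\alpha_{yz}=:\alpha_y$ does not depend on $z$. Those of $f(z)$ give $\beta_{yz}=\alpha_{zw}=\alpha_z$. By (7), $\alpha_{\gamma y}=\alpha_y$, and $\Gamma$ is transitive on $X$. So $\alpha_y=\alpha$ is constant and
$$\lambda_{yz}(f)=\alpha\,(f(y)+f(z))\qquad\text{for all }q\text{ and all }y\ne z\text{ in }Y_q.$$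
This means that $\psi(f):=\hat\varphi(f)-\alpha(f+V')$ has zero image in every $M_q$, that is, $\psi(f)\in C/V'$ for all $f\in V$.

**Step 3: $\psi=0$.** $\psi:V\to C/V'$ is a $K$-map into a trivial $K$-module, so it kills $(b-1)V$ for $b\in K$. Let $b_1,b_2\in N$ be the constant functions $a$ and $a'$. For $f\in V$, (b) gives $h_1$ such that $f-(b_1-1)h_1$ is supported on $\mathrm{Fix}(b_1)=F\times\{\infty\}$. This lies in the $b_2$-invariant set $F\times(Y\setminus\{0\})$, on which $b_2$ has only infinite orbits, so (b) gives $f-(b_1-1)h_1\in(b_2-1)V$. Thus $V=(b_1-1)V+(b_2-1)V$ and $\psi=0$.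

Hence $\varphi$ is multiplication by $\alpha$. Since $V\ne C$, we have $M\ne0$; so the two scalars are distinct endomorphisms, and an automorphism has $\alpha=1$. $\square$

## 8. The tower of $G$ and the value $\tau_c(G)=\nu^+$

*Proof of Theorem 3, given Proposition 7.* Let $(V_\beta)$ be the fixed-point series of $V$ under $\Gamma$.

**Step 1: it is the series of Section 3.** We show $V_\beta=C_\beta$ by induction, where $C=V^K$ is identified with $\mathbb F_2^F$. Only successors need proof. If $V_\beta=C_\beta\subseteq C$, then by (c), applied with $V'=V_\beta$, $V_{\beta+1}/V_\beta\subseteq(V/V_\beta)^K=C/V_\beta$. So $V_{\beta+1}\subseteq C$. For $h\in C$ and $\gamma=kq$ with $k\in K$, $q\in F$ we have $(\gamma-1)h=(q-1)h$. So $h\in V_{\beta+1}$ iff $(q-1)h\in C_\beta$ for all $q\in F$, that is, iff $h\in C_{\beta+1}$.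

**Step 2: the tower.** All $V_\beta$ are $\Gamma$-submodules of $C$, so Lemmas 8 and 9 apply to every $M=V/V_\beta$. By Proposition 7, $\Gamma$ is complete without nontrivial abelian normal subgroups, and $G_1\cong V\rtimes\Gamma$ by (4). So Proposition 5 applies:
$$G_{1+\beta}\cong(V/V_\beta)\rtimes\Gamma,\qquad Z(G_{1+\beta})\cong C_{\beta+1}/C_\beta,$$
with the natural projections as tower maps.

**Step 3: reading off $\tau_c$.** We have $Z(G_0)=\mathbb F_2\ne0$. Every ordinal $\alpha\ge1$ is $1+\beta$ for a unique $\beta$, and $1+\beta=\beta$ for infinite $\beta$. By Proposition 6, $Z(G_{1+\beta})\ne0$ for all $\beta<\nu^+$, while $Z(G_{\nu^+})\cong C_{\nu^++1}/C_{\nu^+}=0$. Hence $\tau_c(G)=\nu^+$, and $|G|=\kappa$. All maps $G_1\to G_\alpha$, $\alpha\ge1$, are surjective because they are projections. Finally, $G_{\nu^+}$ is centerless, and all its automorphisms are inner by Lemma 4. $\square$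

## 9. Sums of copies of $M_{11}$ and their normalizers

It remains to prove Proposition 7. The building block is the Mathieu group $S:=M_{11}$. From the ATLAS of Finite Groups we quote: $S$ is a finite nonabelian simple group, all its automorphisms are inner, and it acts faithfully and 4-transitively on $\{1,\dots,11\}$.

Let $P_j$ ($j=1,2,3$) be the set of $j$-subsets of $\{1,\dots,11\}$, so $|P_j|=11,55,165$; $S$ is transitive on $P_j$. Let $H_j$ be the stabilizer of a point of $P_j$, that is, the setwise stabilizer of a $j$-set. It is transitive on the $j$-set by $j$-transitivity, and on the complement by $(j+1)$-transitivity (fix the $j$ points and move one outside point to another). So its orbits on $\{1,\dots,11\}$ have sizes $j$ and $11-j\ne j$. The normalizer $N_S(H_j)$ permutes the $H_j$-orbits, so it preserves the one of size $j$. Hence $N_S(H_j)=H_j$.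

Let $Z$ be a set and $D=\bigoplus_{z\in Z}S_z$ with $S_z=S$, inside $S^Z\rtimes\mathrm{Sym}(Z)$.

**(i)** *Every normal subgroup of $D$ is $\bigoplus_{z\in I}S_z$ for some $I\subseteq Z$.* If $d$ lies in the subgroup and $d(z)\ne1$, choose $s\in S_z$ not commuting with $d(z)$. Then $1\ne[d,s]\in S_z$ lies in the subgroup, and by simplicity the subgroup contains $S_z$. Take for $I$ the set of all $z$ at which some element of the subgroup is nontrivial.

**(ii)** *Every automorphism of $D$ is conjugation by an element of $S^Z\rtimes\mathrm{Sym}(Z)$.* By (i) it permutes the minimal normal subgroups $S_z$. After composing with a permutation it preserves each $S_z$, and there it is conjugation by an element of $S$, as $\mathrm{Aut}(S)=\mathrm{Inn}(S)$.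

**(iii)** *The centralizer of $D$ in $S^Z\rtimes\mathrm{Sym}(Z)$ is trivial.* An element of it normalizes every $S_z$, so its permutation part is trivial, and its $S^Z$-part has all values in $Z(S)=1$.

**(iv)** *For infinite $Z$, if $s\in S^Z$ normalizes $AC(Z,S)$, then $s\in AC(Z,S)$.* For each $c\in S$ the function $z\mapsto s(z)cs(z)^{-1}$ is constant off a finite set. As $S$ is finite, one finite set serves for all $c$. For $z,z'$ outside it, $s(z)^{-1}s(z')$ centralizes $S$, so $s(z)=s(z')$.

Fact (iv) is the reason for using almost constant functions: *every* $s\in S^Z$ normalizes the direct sum $D$, so the sum alone would leave too many automorphisms, while the full power $S^Z$ would be too large.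

**(v)** *Let $P$ be a transitive permutation group whose point stabilizers are self-normalizing. Then a permutation $\zeta$ centralizing $P$ is trivial.* Let $\omega$ be a point with stabilizer $H$, and write $\zeta\omega=p\omega$ with $p\in P$. As $\zeta$ commutes with $P$, the points $\zeta\omega$ and $\omega$ have the same stabilizer, so $pHp^{-1}=H$. Hence $p\in H$ and $\zeta\omega=\omega$.

## 10. A rigid colored digraph and the proof of Proposition 7

The plan is to take a directed graph with colored edges whose automorphism group is exactly $U$, and to encode it by actions of copies of $S$: one copy $S_v$ per vertex, and for each edge $v\to w$ a block on which only $S_v$ and $S_w$ act. The sizes of the orbits tell source from target and red from blue. A second layer of copies of $S$, one per point of the blocks, makes every automorphism a conjugation.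

*Proof of Proposition 7.* **Step 1: a colored digraph with automorphism group $U$.** Let $(u_i)_{i<\kappa}$ list all elements of $U\setminus\{1\}$, with repetitions if necessary. Let $X_0=U\times\kappa$, with directed edges

* red: $(q,i)\to(q,j)$ for $i<j<\kappa$;
* blue: $(q,i)\to(qu_i,i)$.

No edge is a loop, as $u_i\ne1$, and no edge is both red and blue. $U$ acts by color-preserving automorphisms $u(q,i)=(uq,i)$, freely on $X_0$.

Conversely, let $\tau$ be a color-preserving automorphism. The red components are the sets $\{q\}\times\kappa$, well-ordered by the red edges. A well-order has only one isomorphism to itself, so $\tau(q,i)=(\sigma q,i)$ with $\sigma\in\mathrm{Sym}(U)$. The only blue edge out of $(\sigma q,i)$ goes to $(\sigma(q)u_i,i)$, so $\sigma(qu_i)=\sigma(q)u_i$ for all $q,i$. Taking $q=1$, $\sigma(q')=\sigma(1)q'$ for all $q'\in U$. So $\tau$ is the action of $\sigma(1)\in U$.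

**Step 2: the groups.** For an edge $e=(v,w)$ let $\Omega_e=\{e\}\times P_1\times P_2$ if $e$ is red and $\Omega_e=\{e\}\times P_1\times P_3$ if $e$ is blue. Let $\Omega=\bigsqcup_e\Omega_e$; there are $\kappa$ edges, so $|\Omega|=\kappa$. For $t\in S^{X_0}$ let
$$\hat t(e,a,b)=(e,\,t(v)a,\,t(w)b)\qquad(e=(v,w)).$$
The homomorphism $t\mapsto\hat t\in\mathrm{Sym}(\Omega)$ is injective: every vertex is the source of a red edge, and $S$ is faithful on $P_1$. Let $U$ act on $\Omega$ by $u(e,a,b)=(ue,a,b)$. Then $u\hat tu^{-1}$ is the image of $v\mapsto t(u^{-1}v)$. If $\hat tu$ with $t\in S^{X_0}$, $u\in U$ fixes every $\Omega_e$ setwise, then $u$ fixes every edge, hence every vertex, so $u=1$.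

Put $J=AC(X_0,S)$, identified with $\{\hat t:t\in J\}$. It is normalized by $U$, and by the last remark we may form, inside $\mathrm{Sym}(\Omega)$, the group $W=J\rtimes U$. Let
$$\Lambda=AC(\Omega,S)\rtimes J,\qquad\Gamma=AC(\Omega,S)\rtimes W=\Lambda\rtimes U.$$
All have size $\kappa$. Since $S$ is perfect, (H1) and (H2) give $\mathrm{Hom}(\Lambda,\mathbb F_2)=0$, which is (1). Everything lies in $S^\Omega\rtimes\mathrm{Sym}(\Omega)$. Let $U_0\trianglelefteq U$ and put
$$D=\bigoplus_{\omega\in\Omega}S_\omega,\quad D_J=\bigoplus_{v\in X_0}S_v\le J,\quad W_0=J\rtimes U_0\trianglelefteq W,\quad\Gamma_0=AC(\Omega,S)\rtimes W_0=\Lambda\rtimes U_0.$$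

**Step 3: normal subgroups; $D$ and $D_J$ are characteristic.** By (iii), $C_\Gamma(D)=1$. Let $M\ne1$ be a normal subgroup of $\Gamma$ or of $\Gamma_0$. If $M\cap D=1$, then $[M,D]\le M\cap D=1$ and $M\le C_\Gamma(D)=1$, a contradiction. So $M\cap D\ne1$, and by (i) $M$ contains some $S_\omega$. In particular $M$ is not abelian. This proves (3) and shows that $\Gamma$ and $\Gamma_0$ are centerless. It also shows that a minimal normal subgroup of $\Gamma_0$ lies in $D$. By (i) the minimal normal subgroups are the sums $\bigoplus_{\omega\in O}S_\omega$ over the $W_0$-orbits $O$ on $\Omega$. They generate $D$, so $D$ is characteristic in $\Gamma_0$.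

Similarly $C_W(D_J)=1$: an element $\hat tu$ of it normalizes every $S_v$, but conjugation by it sends $S_v$ to $S_{uv}$, so $u=1$; then $t$ has values in $Z(S)=1$. As before, the minimal normal subgroups of $W_0$ are the sums of the $S_v$ over the $U_0$-orbits on $X_0$. They generate $D_J$, so $D_J$ is characteristic in $W_0$.

**Step 4: automorphisms of $\Gamma_0$ are conjugations.** Let $\theta\in\mathrm{Aut}(\Gamma_0)$. Then $\theta(D)=D$, and by (ii) $\theta|_D$ is conjugation by some $g\in S^\Omega\rtimes\mathrm{Sym}(\Omega)$. For $x\in\Gamma_0$ and $d\in D$,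
$$\theta(x)\theta(d)\theta(x)^{-1}=\theta(xdx^{-1})=(gxg^{-1})\,\theta(d)\,(gxg^{-1})^{-1}.$$
So $\theta(x)^{-1}gxg^{-1}$ centralizes $D$, and $\theta(x)=gxg^{-1}$ by (iii). The element $g$ is unique by (iii), and it normalizes $\Gamma_0$. It remains to show $g\in\Gamma$.

**Step 5: removing the $S^\Omega$-part.** Write $g=s\sigma$ with $s\in S^\Omega$, $\sigma\in\mathrm{Sym}(\Omega)$. Now $g$ normalizes $\Gamma_0\cap S^\Omega=AC(\Omega,S)$, and every permutation of $\Omega$ does so too. Hence $s$ normalizes $AC(\Omega,S)$, and $s\in AC(\Omega,S)\le\Gamma_0$ by (iv). So $\sigma$ normalizes $\Gamma_0$. Taking images in $\mathrm{Sym}(\Omega)$, $\sigma$ normalizes $W_0$, and therefore its characteristic subgroup $D_J$.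

**Step 6: $\sigma$ induces an automorphism of the digraph.** By (i), $\sigma$ permutes the minimal normal subgroups $S_v$ of $D_J$. Define $\tau\in\mathrm{Sym}(X_0)$ by $\sigma S_v\sigma^{-1}=S_{\tau v}$. The $D_J$-orbits on $\Omega$ are the $\Omega_e$, since for $e=(v,w)$ we have $v\ne w$ and $S_v\times S_w$ is transitive on $\Omega_e$. Their sizes are $11\cdot55$ (red) and $11\cdot165$ (blue). So $\sigma$ permutes the $\Omega_e$ and preserves colors. On $\Omega_e$ exactly $S_v$ and $S_w$ act nontrivially; all $S_v$-orbits there have size $11$, and all $S_w$-orbits have size $55$ or $165$. Hence on $\sigma\Omega_e=\Omega_{e'}$ exactly $S_{\tau v}$ and $S_{\tau w}$ act nontrivially, the first with orbits of size $11$. So $e'=(\tau v,\tau w)$ is an edge of the same color as $e$. The same holds for $\sigma^{-1}$. So $\tau$ is an automorphism of the colored digraph, and by Step 1 it is the action of some $u\in U$.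

**Step 7: $\sigma\in W$.** Put $\sigma'=u^{-1}\sigma$. It normalizes $W_0$, because $u\in W$ and $W_0\trianglelefteq W$. It normalizes each $S_v$ and fixes each $\Omega_e$ setwise. On $S_v$ it induces an automorphism, which is conjugation by some $t(v)\in S$; this defines $t\in S^{X_0}$. Then $\hat t^{-1}\sigma'$ centralizes $D_J$ and preserves each $\Omega_e$. On $\Omega_e$ the group $S_v\times S_w$ is transitive, with point stabilizers conjugate to $H_1\times H_j$, $j=2$ or $3$; this group is self-normalizing, because the normalizer of a product of subgroups in a direct product is the product of the normalizers. By (v), $\hat t^{-1}\sigma'$ is trivial on every $\Omega_e$, so $\sigma'=\hat t$.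

Let $\widehat{S^{X_0}}$ be the image of $S^{X_0}$ in $\mathrm{Sym}(\Omega)$. Then $W_0\cap\widehat{S^{X_0}}=J$ by the remark on elements fixing every $\Omega_e$ in Step 2. As $\hat t$ normalizes both $W_0$ and $\widehat{S^{X_0}}$, it normalizes $J=AC(X_0,S)$, so $t\in J$ by (iv). Thus $\sigma=u\hat t\in W$ and $g=s\sigma\in\Gamma$.

So each automorphism of $\Gamma_0$ is conjugation by a unique element of $\Gamma$. Conversely, conjugation by an element of $\Gamma$ preserves $\Gamma_0\trianglelefteq\Gamma$. This is (2), and with it the proof of Theorem 3 is complete. $\square$
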